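\title{A counterexample to the Downey--Moses conjecture on computable self-embeddings of linear orderings}

\begin{abstract}
If a computable linear ordering has an infinite strongly $\eta$-like interval, then each of its computable copies has a nontrivial computable self-embedding. The Downey--Moses conjecture asserts the converse for infinite orderings. We disprove it by constructing an infinite computable linear ordering $\mathcal{L}$ such that every infinite interval of $\mathcal{L}$ contains an interval of order type $\omega$ or $\omega^*$, and yet the rationals embed computably into every computable copy of $\mathcal{L}$.
\end{abstract}

\section{The problem and the result}\label{sec:intro}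

Throughout, \emph{ordering} means linear ordering, and $\omega$, $\omega^*$, $\zeta$ are the order types of the natural numbers, the negative integers and the integers. The sum $A+B$ places a copy of $A$ below a copy of $B$. An \emph{interval} of an ordering is a convex subset with the induced order. A \emph{self-embedding} of an ordering is an order-preserving injection of the ordering into itself; it is \emph{nontrivial} if it is not the identity. An ordering is \emph{computable} if its domain is a computable subset of $\omega$ and its order relation is computable, and a \emph{computable copy} of $\mathcal{L}$ is a computable ordering isomorphic to $\mathcal{L}$, by an isomorphism that need not be computable. We fix a computable enumeration $r_0,r_1,\dots$ of $\mathbb{Q}$ without repetition.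

Two elements are \emph{finitely far apart} if the interval between them is finite; they may be equal. This is an equivalence relation, and its classes, the \emph{blocks}, are intervals. An infinite interval that lies inside one block has type $\omega$, $\omega^*$ or $\zeta$. An ordering is \emph{strongly $\eta$-like} if there is $N\in\omega$ such that every block has at most $N$ elements; equivalently, it has no interval of order type $N+1$. For instance, replace every point of $\mathbb{Q}$ by a chain of at most $N$ points.

We ask which orderings have a computable copy without nontrivial computable self-embeddings. The following lemma is our only source of such embeddings.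

\begin{lemma}\label{lem:Q}
Let $\mathcal{B}$ be a computable ordering and $\varepsilon\colon\mathbb{Q}\to\mathcal{B}$ a computable order embedding. Then $\mathcal{B}$ has a nontrivial computable self-embedding.
\end{lemma}

\begin{proof}
List the domain of $\mathcal{B}$ computably as $z_0,z_1,\dots$, and let $\theta(z_n)$ be the first rational in the list $r_0,r_1,\dots$ that lies relative to $\theta(z_0),\dots,\theta(z_{n-1})$ as $z_n$ lies relative to $z_0,\dots,z_{n-1}$. It exists because $\mathbb{Q}$ is dense and has no endpoints. Then $\theta\colon\mathcal{B}\to\mathbb{Q}$ is a computable embedding, and $z\mapsto\varepsilon(\theta(z))$ and $z\mapsto\varepsilon(\theta(z)+1)$ are computable self-embeddings of $\mathcal{B}$ that differ at every point. At most one of them is the identity.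
\end{proof}

If computability is ignored, every countably infinite ordering has a nontrivial self-embedding, for one of two reasons. If some block is infinite, it contains an interval of type $\omega$ or $\omega^*$; shift that interval by one step and fix all other points. If all blocks are finite, there are infinitely many of them, and between two blocks $C<C'$ lies a third, since $\max C$ and $\min C'$ are not adjacent. So the blocks are densely ordered, $\mathbb{Q}$ embeds, and the proof of Lemma~\ref{lem:Q} applies. To carry out the second argument effectively one has to recognize that two points are not finitely far apart. A bound on the size of blocks makes this possible, which gives the following known fact. We include a proof because our construction imitates it.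

\begin{proposition}\label{prop:known}
If a computable ordering $\mathcal{L}$ has an infinite strongly $\eta$-like interval, then every computable copy of $\mathcal{L}$ has a nontrivial computable self-embedding.
\end{proposition}

\begin{proof}
Let $\mathcal{B}$ be a computable copy and $I$ an infinite interval of $\mathcal{B}$ whose blocks have at most $N$ elements. If $x<y$ lie in $I$ and $[x,y]$ has more than $N$ elements, then $[x,y]$ is infinite, since otherwise it lies in one block. Fix $u<v$ in different blocks of $I$. We choose points $b_0,b_1,\dots$ in $(u,v)$, ordered as $r_0,r_1,\dots$. The points $b_0,\dots,b_{k-1}$ cut $(u,v)$ into $k+1$ open intervals, which we call \emph{cells}. If exactly $j$ of $r_0,\dots,r_{k-1}$ are less than $r_k$, the $(j+1)$st cell from the left is the \emph{cell for $r_k$}, and $b_k$ has to be chosen in it. Suppose that all cells are infinite, as is the case for $k=0$. Search for $2N+1$ elements of the cell for $r_k$ and let $b_k$ be the middle one. The two new cells, taken with their endpoints, have more than $N$ elements each, so they are infinite. The map $r_k\mapsto b_k$ is a computable embedding, and Lemma~\ref{lem:Q} applies.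
\end{proof}

Now suppose that $\mathcal{L}$ has no infinite strongly $\eta$-like interval, and try to build a copy that defeats a candidate self-embedding $f$. If $x<f(x)$, then $f$ maps $[x,f(x))$ injectively into $[f(x),f(f(x)))$. So $f$ is defeated if the second interval is kept finite and the first is made larger. By hypothesis, every infinite interval of $\mathcal{L}$ contains finite intervals of every size, so there seems to be room everywhere in $\mathcal{L}$ for the finite interval that has to be frozen. One would therefore guess that the hypothesis of Proposition~\ref{prop:known} is the only obstacle. This is the following conjecture, which we take from~\cite{selfemb}.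

\begin{quote}
\textbf{Conjecture} (Downey--Moses). Let $\mathcal{L}$ be an infinite computable linear ordering that has no infinite strongly $\eta$-like interval. Then $\mathcal{L}$ has a computable copy with no nontrivial computable self-embedding.
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:main}
There is an infinite computable linear ordering $\mathcal{L}$ such that
\begin{enumerate}
\item[(1)] every infinite interval of $\mathcal{L}$ contains an interval of order type $\omega$ or $\omega^*$; in particular, $\mathcal{L}$ has no infinite strongly $\eta$-like interval;
\item[(2)] for every computable copy $\mathcal{B}$ of $\mathcal{L}$ there is a computable order embedding $(\mathbb{Q},<)\to\mathcal{B}$.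
\end{enumerate}
Consequently every computable copy of $\mathcal{L}$ has a nontrivial computable self-embedding, and $\mathcal{L}$ refutes the Downey--Moses conjecture.
\end{theorem}

The second half of (1) follows from the first, because an interval of type $\omega$ or $\omega^*$ lies in one block, and the last sentence follows from (2) by Lemma~\ref{lem:Q}. What the guess above overlooks is that $\mathcal{L}$ can be built while watching all computable orderings. We reserve a part $H_e$ of $\mathcal{L}$ for the $e$th computable ordering $B_e$ and try to embed $\mathbb{Q}$ into the part of $B_e$ that corresponds to $H_e$. If $B_e$ blocks the attempt by freezing a finite interval, we shape $H_e$ so that this interval has no room in it, and $B_e$ is not a copy of $\mathcal{L}$.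

\section{The idea for a single ordering}\label{sec:idea}

Let $W$ be a computable ordering of $\omega$ with least element $u$ and greatest element $v$. In this section we consider a model problem: build an infinite computable ordering $K$, as the union of a growing finite ordering $H$, such that every infinite interval of $K$ contains an interval of type $\omega$ or $\omega^*$, and such that $\mathbb{Q}$ embeds computably into $W$ if $W$ embeds into $K$. Only Lemma~\ref{lem:noroom} is used later; the rest explains the design of the construction.

Run the procedure from the proof of Proposition~\ref{prop:known} on $W$, and before each choice of a point $b_k$ wait until every cell has shown many elements. There is no bound $N$ now, so a cell may be finite. Either infinitely many points are chosen, and $\mathbb{Q}$ embeds computably into $W$, or the procedure waits forever because some cell $R$ is finite. In the second case $W$ must not embed into $K$. The next lemma tells us which $K$ to aim for: copy the number of elements on each side of $R$, and leave too little in the middle.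

\begin{lemma}\label{lem:noroom}
Let $\rho\in\omega$, and let $m^-,m^+\in\omega\cup\{\infty\}$ be not both finite. Let $W=X'+R+Y'$ and $K=X+D+Y$ be countable orderings with
\[
|X'|=|X|=m^-,\qquad |Y'|=|Y|=m^+,\qquad |D|<\rho=|R| .
\]
Suppose that every element of $X$ has finitely many elements of $K$ below it and every element of $Y$ has finitely many elements of $K$ above it. Then there is no order embedding $W\to K$.
\end{lemma}

\begin{proof}
Let $f\colon W\to K$ be an embedding. If $m^+=\infty$, every element of $f(X'\cup R)$ lies below the infinite set $f(Y')$, so it is not in $Y$. If $m^-=\infty$, every element of $f(R\cup Y')$ lies above the infinite set $f(X')$, so it is not in $X$. If both numbers are infinite, then $f(R)\subseteq D$ and $\rho\le|D|$. If $m^-$ is finite, then $f(X'\cup R)\subseteq X\cup D$ and $m^-+\rho\le m^-+|D|$. If $m^+$ is finite, then $f(R\cup Y')\subseteq D\cup Y$ and $\rho+m^+\le|D|+m^+$. Each case contradicts $|D|<\rho$.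
\end{proof}

\subsection*{Waiting}
The first difficulty is that while we wait we see $m^-$ and $m^+$ only from below, and we do not know which of them is infinite. One rule has to produce a finite ordering followed by $\omega^*$, or $\omega$ followed by a finite ordering, or $\omega+D+\omega^*$, as the case may be. The elements of $H$ are natural numbers, used in increasing order, and we call $z$ \emph{older} than $z'$ if it is the smaller number. We insert elements in adjacent pairs, called \emph{units}, that are never separated (Section~\ref{sec:shape} gives the reason), so insertions are made at \emph{borders} between units. We keep two counters $n^-,n^+$, starting at $0$, and let $D$ be $H$ without its $n^-$ least and its $n^+$ greatest elements. The rule is: insert a unit at the leftmost border that lies between two of the $\rho$ oldest elements of $D$, and then raise by one each counter that is below the currently visible value of $m^-$ or $m^+$.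

\begin{example}\label{ex:wait}
Let $\rho=3$, start with $H=0\;1\mid 2\;3$, where bars mark borders, and suppose that $m^+=1$ while the visible value of $m^-$ always exceeds $n^-$. Square brackets enclose $D$.
\[
\begin{array}{lcc}
H & \text{three oldest in } D & \text{border used}\\ \hline
[0\;1\mid 2\;3] & 0,1,2 & 1\mid 2\\
0\;[1\mid 4\;5\mid 2]\;3 & 1,2,4 & 1\mid 4\\
0\;1\mid [6\;7\mid 4\;5\mid 2]\;3 & 2,4,5 & 5\mid 2\\
0\;1\mid 6\;[7\mid 4\;5\mid 8\;9\mid 2]\;3 & 2,4,5 & 5\mid 8\\
0\;1\mid 6\;7\mid [4\;5\mid 10\;11\mid 8\;9\mid 2]\;3 & 2,4,5 & 5\mid 10\\
0\;1\mid 6\;7\mid 4\;[5\mid 12\;13\mid 10\;11\mid 8\;9\mid 2]\;3 & 2,5,8 & 5\mid 12\\
0\;1\mid 6\;7\mid 4\;5\mid [14\;15\mid 12\;13\mid 10\;11\mid 8\;9\mid 2]\;3 & 2,8,9 & 9\mid 2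
\end{array}
\]
From the third row on nothing is inserted below $4$, so the left bracket catches up with $4$ and $5$; in the last row the same process starts for $8$ and $9$. The argument of Lemma~\ref{lem:B} shows that fewer than three elements stay in $D$ forever. Together with the element $3$ they form a finite block of the limit $K$; this block is a union of units, so $K\cong\omega+2$. The reference to age is needed. If we always used the leftmost border inside $D$, then from the second row on each step would insert two elements below $4$ and move the bracket by only one, and the three elements $4,5,2$ would stay in $D$ forever. If instead $m^-=1$ and $m^+=\infty$, then from the second row on $1$ is both the least and the oldest element of $D$, every unit is inserted immediately above $1$, and $K\cong 2+\omega^*$.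
\end{example}

\subsection*{Succeeding}
The second difficulty is the case in which every wait ends. Then the units may have been inserted in many places, and $K$ could have an infinite interval all of whose blocks are units. To prevent this, each time a point $b_k$ is chosen we glue consecutive elements of $H$ into \emph{groups} of more than $k$ elements and promise never to insert anything inside a group. If infinitely many points are chosen, all blocks of $K$ are infinite. This promise conflicts with waiting, since insertions are now allowed only at borders between groups, and the waiting rule needs such a border between two of the $\rho$ oldest elements of $D$. The conflict disappears if $\rho$ exceeds the size of every group. We know in advance a bound $g_{k+1}$ for the groups that we are about to form, so we choose $b_k$ only when this can be done with all new cells having more than $g_{k+1}$ elements. Thus whatever $W$ freezes later is larger than anything we have promised to keep together.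

\section{The shape of $\mathcal{L}$}\label{sec:shape}

The third difficulty is that we have to handle all computable orderings, and that in a copy of $\mathcal{L}$ we are not told where the image of $H_e$ is. We surround $H_e$ by markers that are invariant under isomorphism. Put
\begin{equation}\label{eq:L}
\mathcal{L}=\zeta+\sum_{e\in\omega}\bigl(G_e+\zeta+H_e+\zeta\bigr),
\end{equation}
where $G_e$ is a chain of $2e+1$ elements and the displayed copies of $\zeta$ are called \emph{pads}. The orderings $H_e$ are built in Section~\ref{sec:construction}, and Lemma~\ref{lem:structure} will show the following.
\begin{enumerate}
\item[(H)] $H_e$ is an infinite ordering of $\omega$, computable uniformly in $e$, with a least element $p_e$ and a greatest element $q_e$, and it is partitioned into pairs of adjacent elements (the units).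
\end{enumerate}
The pads, the $G_e$ and the $H_e$ are the \emph{pieces} of $\mathcal{L}$. They are arranged in order type $\omega$, and pads alternate with pieces that are not pads. Coding each element by its piece and its name in the piece makes $\mathcal{L}$ computable.

\begin{lemma}\label{lem:markers}
The chain $G_e$ is the only block of $\mathcal{L}$ with exactly $2e+1$ elements. The elements $\min G_e$ and $p_e$ have no immediate predecessor in $\mathcal{L}$, and $\max G_e$ and $q_e$ have no immediate successor. Every element of a pad has both.
\end{lemma}

\begin{proof}
The statements about neighbors hold because $\zeta$ has no endpoints and every element of $\zeta$ has both neighbors. Between two elements of different pieces lies a nonempty initial or final segment of a pad, which is infinite. So every block lies in one piece, and the pads and the $G_e$ are blocks. A finite block inside some $H_{e'}$ is a union of units, since adjacent elements are in the same block; hence its size is even.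
\end{proof}

Next we list the computable orderings. Let $(\varphi_e)_{e\in\omega}$ be an effective list of the partial computable binary functions with values in $\{0,1\}$. For $t\in\omega$ take the largest $n\le t$ such that $\varphi_e(i,j)$ converges within $t$ steps for all $i,j<n$ and the relation $\varphi_e(i,j)=1$ is a strict linear ordering of $\{0,\dots,n-1\}$, and let $B_{e,t}$ be this finite ordering. It is computable from $e$ and $t$, and $B_{e,t}$ is a subordering of $B_{e,t+1}$. Let $B_e=\bigcup_t B_{e,t}$; its domain is $\omega$ or a finite initial segment of $\omega$. An infinite computable ordering $\mathcal{B}$ is computably isomorphic to some $B_e$ with domain $\omega$: pull the order back along the increasing enumeration of the domain of $\mathcal{B}$. Computable embeddings of $\mathbb{Q}$ transfer along computable isomorphisms, so in Theorem~\ref{thm:main}(2) it suffices to treat these $B_e$.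

\section{Guessing the position of $H_e$ in $B_e$}\label{sec:tests}

Fix $e$. Let $\gamma_0,\gamma_1,\dots$ be an effective list of all tuples $(\bar x,u,v,\bar y)$ of natural numbers with $\bar x=(x_1,\dots,x_{2e+1})$ and $\bar y=(y_1,\dots,y_{2e+3})$. Such a tuple is a guess at the images of $G_e,p_e,q_e,G_{e+1}$ in $B_e$.

\begin{definition}\label{def:true}
The tuple $(\bar x,u,v,\bar y)$ is \emph{true} if $B_e$ has domain $\omega$ and the following hold in $B_e$.
\begin{enumerate}
\item[(T1)] $x_1<\dots<x_{2e+1}<u<v<y_1<\dots<y_{2e+3}$, and no element lies strictly between consecutive $x$'s or between consecutive $y$'s.
\item[(T2)] The elements $x_1,u,y_1$ have no immediate predecessor, and $x_{2e+1},v,y_{2e+3}$ have no immediate successor.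
\item[(T3)] The interval $[u,v]$ is infinite.
\end{enumerate}
\end{definition}

A true tuple need not be the intended one: $u$ and $v$ may be images of other points than $p_e$ and $q_e$. The next lemma is all that we need.

\begin{lemma}\label{lem:locate}
Let $B_e$ have domain $\omega$ and let $h\colon\mathcal{L}\to B_e$ be an isomorphism. Then some $\gamma_i$ is true, and for every true tuple $(\bar x,u,v,\bar y)$ we have $h^{-1}([u,v])\subseteq H_e$.
\end{lemma}

\begin{proof}
The tuple $(h(G_e),h(p_e),h(q_e),h(G_{e+1}))$ is true by Lemma~\ref{lem:markers} and because $H_e$ is infinite. Let $(\bar x,u,v,\bar y)$ be true. By (T1) and (T2), $\bar x$ and $\bar y$ enumerate blocks of $B_e$ of sizes $2e+1$ and $2e+3$, so they enumerate $h(G_e)$ and $h(G_{e+1})$ by Lemma~\ref{lem:markers}. Hence $h^{-1}(u)$ and $h^{-1}(v)$ lie in the part $\zeta+H_e+\zeta$ of $\mathcal{L}$ between $G_e$ and $G_{e+1}$. By (T2) each of them lacks a neighbor, so neither lies in a pad. Thus both lie in $H_e$, which is convex in $\mathcal{L}$.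
\end{proof}

This is the only use of the conditions on $u$ and $v$ in (T2). Without them $[u,v]$ could reach into the pads, where finite intervals of every size are available and the shape of $H_e$ is no obstacle.

Truth is not decidable, but it can be approximated. For $\gamma_i=(\bar x,u,v,\bar y)$ put $c_i(t)=0$ unless all entries of $\gamma_i$ lie in $B_{e,t}$ and (T1) holds in $B_{e,t}$. If they do, let $c_i(t)$ be the largest number $c$ such that $[u,v]$ has at least $c$ elements in $B_{e,t}$ and no number $w<c$ is, in $B_{e,t}$, the immediate predecessor of one of $x_1,u,y_1$ or the immediate successor of one of $x_{2e+1},v,y_{2e+3}$. The function $c_i(t)$ is computable from $e,i,t$, and $c_i(t)\le|B_{e,t}|$.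

\begin{lemma}\label{lem:test}
The tuple $\gamma_i$ is true if and only if $c_i$ is unbounded.
\end{lemma}

\begin{proof}
Let $\gamma_i$ be true and $c\in\omega$. For each $w<c$ that lies below $x_1$ in $B_e$ fix an element strictly between $w$ and $x_1$, which exists by (T2), and do the same for the other five conditions in (T2). For large $t$, the ordering $B_{e,t}$ contains the entries of $\gamma_i$, all $w<c$, these finitely many witnesses and $c$ elements of $[u,v]$, and (T1) passes from $B_e$ to $B_{e,t}$. So $c_i(t)\ge c$.

Conversely, let $c_i$ be unbounded. Then $|B_{e,t}|$ is unbounded, so $B_e$ has domain $\omega$, and (T3) holds provided that $u<v$. A failure of (T1) in $B_e$ involves finitely many elements, so it would be a failure in $B_{e,t}$ for all large $t$; then $c_i(t)=0$ for all large $t$ and $c_i$ would be bounded. Suppose that (T2) fails because $w$ is one of the six forbidden neighbors in $B_e$, and take $t$ with $c_i(t)>w$. Then $w<|B_{e,t}|$, so $w$ lies in $B_{e,t}$ and is the same forbidden neighbor there, contrary to the definition of $c_i(t)$.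
\end{proof}

\section{Construction of $H_e$}\label{sec:construction}

Fix $e$. For each $i\in\omega$ there is a \emph{node} $i$, which plays the strategy of Section~\ref{sec:idea} against the interval $[u,v]$ of $B_e$ given by $\gamma_i$. It makes a move whenever $c_i$ reaches a new record. If $\gamma_i$ is not true, node $i$ falls silent at some point, and nodes $>i$ must be able to continue. If $\gamma_i$ is true, the nodes $>i$ that move during its pauses must not disturb it. For this reason node $i$ ends each move by designating a place where it is willing to see new units, and nodes $>i$ insert only there.

\subsection*{Terminology}
At every moment $H$ is a finite ordering of an initial segment of $\omega$, partitioned into units. Initially $H$ is $p<p'<q'<q$, where $p,p',q',q$ are $0,1,2,3$, with units $\{p,p'\}$ and $\{q',q\}$. A \emph{gap} is a pair of currently consecutive elements of $H$. To \emph{insert a unit at a gap} is to place the next two unused numbers, in increasing order, between the members of the gap and to declare them a unit. We let $H_e$ be the union of all the finite orderings $H$.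

A node is \emph{active} from the beginning of an action until it is next \emph{reset}; initially no node is active. An active node $i$ has the following data, which resetting erases: a partition of $H$ into \emph{groups}; numbers $k$ and $g_0$; points $b_0,\dots,b_{k-1}$ of $B_e$; possibly a finite set $R\subseteq B_e$ and counters $n^-,n^+$; and, except during its own actions, a \emph{designated pair} $\delta_i=(s_i,s_i')$, which is a gap when it is designated. A \emph{border} of $i$ is a gap whose two elements lie in different groups of $i$. Every unit inserted while $i$ is active, by whichever node, becomes at once a new group of $i$. In addition, $\delta_{-1}=(p',q')$ is always defined. From $g_0$ we define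
\[
g_{k+1}=g_k+2k+2 .
\]
For $\gamma_i=(\bar x,u,v,\bar y)$, the \emph{cells} of $i$ are the $k+1$ open intervals into which $b_0,\dots,b_{k-1}$ cut $(u,v)$. At stage $t$ a cell is \emph{large} if it has at least $2g_{k+1}+3$ elements in $B_{e,t}$, and \emph{small} otherwise.

\subsection*{Stage $t$}
A node $i<t$ \emph{requires attention} if $c_i(t)>0$ and $c_i(t)>c_i(t')$ for all earlier stages $t'$ at which $i$ acted, whether or not $i$ was reset since. Let $a=a_t$ be the least $i<t$ that requires attention, and $a_t=t$ if there is none. Reset all nodes $>a$ and cancel $\delta_a$. Node $a$, with $\gamma_a=(\bar x,u,v,\bar y)$, now acts.

If $a$ was not active, let $i$ be largest with $-1\le i<a$ and $\delta_i$ defined, and write $\delta_i=(s,s')$. Node $a$ partitions $H$ into the groups $\{z\le s\}$, $\{z\ge s'\}$ and the single units strictly between $s$ and $s'$, and it sets $k=0$ and $g_0=\max(2,|\{z\le s\}|,|\{z\ge s'\}|)$.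

The following invariants hold for an active node at the beginning of each of the three cases below and at the end of each stage.
\begin{enumerate}
\item[(I1)] There are at least two groups, each has at most $g_k$ elements, and each is a convex union of units.
\item[(I2)] If $k\ge1$, then $b_0,\dots,b_{k-1}$ lie in $(u,v)$ and are ordered as $r_0,\dots,r_{k-1}$, and each cell has more than $g_k$ elements in $B_{e,t}$.
\item[(I3)] If the last action of the node was in Case 3, then $|H|\ge n^-+|R|+n^+$.
\end{enumerate}
By (I1) borders exist; below, ``border'' means a border of $a$. Node $a$ can act without requiring attention only at stage $a$, and it has not acted before that stage, so then $k=0$. Hence $c_a(t)>0$, and in particular $u<v$ in $B_{e,t}$, whenever Case 1 fails.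

\medskip\noindent\textbf{Case 1 (start):} \emph{$k=0$, and $c_a(t)=0$ or the cell $(u,v)$ is small.} Insert a unit at the leftmost border, and let $\delta_a$ be the leftmost border after the insertion.

\medskip\noindent\textbf{Case 2 (event):} \emph{Case 1 fails and all cells are large.} Let $b_k$ be the element of the cell for $r_k$ that has exactly $g_{k+1}+1$ elements of this cell in $B_{e,t}$ below it. At least $(2g_{k+1}+3)-1-(g_{k+1}+1)=g_{k+1}+1$ elements of the cell lie above $b_k$, so all the $k+2$ new cells have more than $g_{k+1}$ elements. Insert units at the leftmost border, at least one, until $|H|\ge g_{k+1}$. Then merge groups: going from left to right, repeatedly take the shortest run of consecutive groups of total size at least $k+1$ and make it one group; a leftover of size at most $k$ is added to the last run. A shortest run has size at most $k+g_k$, so every new group has size at least $k+1$ and at most $g_k+2k\le g_{k+1}$. After the first run at least $g_{k+1}-(g_k+k)=k+2$ elements remain, so there is a second run. Replace $k$ by $k+1$ and let $\delta_a$ be the leftmost border.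

\medskip\noindent\textbf{Case 3 (wait):} \emph{otherwise.} Then $k\ge1$ and some cell is small. Let $R$ be the set of elements in $B_{e,t}$ of the leftmost small cell and $\rho=|R|$; by (I2), $\rho>g_k$. Let $m^-(t)$ and $m^+(t)$ be the numbers of elements of $[u,v]$ in $B_{e,t}$ below and above $R$. Unless the previous action of $a$ was in Case 3 with the same set $R$, \emph{restart}: set $n^-=n^+=0$ and insert units at the leftmost border until $|H|\ge\rho$. With or without a restart, $|H|\ge n^-+\rho+n^+$, by (I3). At every moment let $X$ consist of the $n^-$ least and $Y$ of the $n^+$ greatest elements of $H$, let $D=H\setminus(X\cup Y)$, and let $S$ be the set of the $\rho$ oldest elements of $D$. The interval $[\min S,\max S]$ of $H$ has at least $\rho>g_k$ elements, so by (I1) it is not contained in one group and contains both elements of some border. The leftmost such border is the \emph{good border}. Now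
\begin{enumerate}
\item[(i)] insert a unit at the good border;
\item[(ii)] raise $n^-$ by $1$ if $n^-<m^-(t)$, and raise $n^+$ by $1$ if $n^+<m^+(t)$;
\item[(iii)] let $\delta_a$ be the good border for the new $H,n^-,n^+$.
\end{enumerate}
Step (i) raises $|H|$ by $2$ and step (ii) raises $n^-+n^+$ by at most $2$, so $|H|\ge n^-+\rho+n^+$ holds in step (iii). This ends the stage.

\medskip
We have checked (I2), (I3) and the numerical part of (I1) at the end of an action. They persist afterwards, because $H$ and $B_{e,t}$ only grow and a new unit is a group of size $2\le g_k$. It remains to see that groups are convex unions of units, and that the nodes respect each other.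

\begin{lemma}\label{lem:structure}
The following hold, and so does property \textup{(H)} of Section~\ref{sec:shape}.
\begin{enumerate}
\item[(a)] At every moment, every unit is a gap.
\item[(b)] At every moment, the groups of an active node are convex unions of units, and every insertion is made at a gap that is a border of all nodes active at that moment. Thus, until a node is reset, nothing is inserted between two elements of one of its groups.
\item[(c)] Let $i\ge-1$. As long as a designated pair $\delta_i$ is in place, all insertions are made strictly between $s_i$ and $s_i'$.
\end{enumerate}
\end{lemma}

\begin{proof}
While a node $j$ is active, no node $<j$ acts or is reset, so the pairs $\delta_i$ with $i<j$ do not change. We prove (a)--(c) by induction along the single steps of the construction, together with two more statements.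
\begin{enumerate}
\item[(d)] If $j$ is active, $-1\le i<j$ and $\delta_i$ is defined, then each of $\{z\le s_i\}$ and $\{z\ge s_i'\}$ is contained in one group of $j$. Hence both elements of every border of $j$ lie in $[s_i,s_i']$.
\item[(e)] If $\delta_i$ is defined, then $\{z\le s_i\}$ and $\{z\ge s_i'\}$ are unions of units. If $i\ge0$, they are unions of groups of $i$, and every unit strictly between $s_i$ and $s_i'$ is a group of $i$. Hence every gap in $[s_i,s_i']$ that is not a unit is a border of $i$.
\end{enumerate}
All statements hold initially, and resets and cancellations preserve them.

\emph{Node $a$ creates its partition from $\delta_i=(s,s')$.} By (a) and (e) the groups are convex unions of units. Statement (d) holds for $\delta_i$ by definition. If $i'<i$ and $\delta_{i'}$ is defined, then $i\geq 0$ is active, and $\delta_{i'}$ was in place when $\delta_i$ was designated as a border of $i$. By (d) at that moment, $s_{i'}\le s<s'\le s'_{i'}$, so (d) holds for $a$ and $\delta_{i'}$.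

\emph{Node $a$ inserts a unit at one of its borders $\beta$.} The active nodes are $a$ and nodes $i<a$ with $\delta_i$ defined, and no $\delta_i$ with $i\ge a$ is defined. Since groups are unions of units, $\beta$ is not a unit, so (a) persists. For each defined $\delta_i$ the gap $\beta$ lies in $[s_i,s_i']$ by (d). This gives (c), the sets $\{z\le s_i\}$ and $\{z\ge s_i'\}$ do not change, and the new unit becomes a group of $i$ if $i\ge0$; so (d) and (e) persist. By (e), $\beta$ is a border of every active $i<a$. A convex group cannot have elements on both sides of a border, so groups stay convex, which is (b).

\emph{Node $a$ merges consecutive groups.} This preserves (b) and (d), and $\delta_a$ is not defined at this moment.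

\emph{Node $a$ designates a border $\delta_a$.} The groups are convex, so $\{z\le s_a\}$ and $\{z\ge s_a'\}$ are unions of groups, and nothing lies between $s_a$ and $s_a'$; this is (e). No node $>a$ is active, so (d) makes no new claim.

For (H): every case inserts at least one unit, so $H_e$ has domain $\omega$; the construction is computable from $e$ and never changes the order of elements already present; $p$ and $q$ are the endpoints by (c) for $i=-1$; units are adjacent in $H_e$ by (a).
\end{proof}

\begin{lemma}\label{lem:actions}
If $\gamma_i$ is not true, node $i$ acts finitely often. If $a$ is least with $\gamma_a$ true, then $a$ acts infinitely often, and there is a stage $t_0$ at which $a$ creates its partition and after which it is never reset.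
\end{lemma}

\begin{proof}
Node $i$ acts at most once without requiring attention, and at its other actions $c_i$ takes strictly increasing values. If $\gamma_i$ is not true, $c_i$ is bounded by Lemma~\ref{lem:test}, so there are finitely many such actions. Now let $a$ be least with $\gamma_a$ true. From some stage on no node $<a$ acts. If $a$ acted only finitely often, then, $c_a$ being unbounded, $a$ would require attention at some stage $t>a$ after all actions of nodes $\le a$, and then $a_t\le a$, a contradiction. Let $t_0$ be the first action of $a$ after which no node $<a$ acts. Any earlier action of $a$ is followed by an action of a node $<a$ before $t_0$, so $a$ is not active when stage $t_0$ begins.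
\end{proof}

\section{The three outcomes}\label{sec:outcomes}

Keep $e$ fixed. Either no $\gamma_i$ is true, or the least node with a true tuple has infinitely many events, or it has finitely many. We determine $H_e$ in each case.

\begin{lemma}\label{lem:A}
If no $\gamma_i$ is true, then every element of $H_e$ has finitely many elements of $H_e$ below it or finitely many above it.
\end{lemma}

\begin{proof}
Let $z$ be present at the end of stage $t'$, and let $j=\min\{a_t:t>t'\}$. By Lemma~\ref{lem:actions} there is a last stage $t^*>t'$ at which $j$ acts. After $t^*$ only nodes $>j$ act, so the pair $\delta_j$ designated at $t^*$ stays in place, and all later insertions are strictly between $s_j$ and $s_j'$ by Lemma~\ref{lem:structure}(c). Since $\delta_j$ was a gap when $z$ was already present, $z\le s_j$ or $z\ge s_j'$. So nothing more is inserted below $z$, or nothing more above it.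
\end{proof}

For the rest of the section let $a$ be least with $\gamma_a=(\bar x,u,v,\bar y)$ true, let $t_0$ be as in Lemma~\ref{lem:actions}, and let $W$ be the interval $[u,v]$ of $B_e$, which is infinite by (T3). All data are those of $a$ from stage $t_0$ on; in particular the numbers $g_k$ are fixed.

\begin{lemma}\label{lem:C}
If $a$ has infinitely many events, then $\mathbb{Q}$ embeds computably into $B_e$, and every block of $H_e$ is infinite.
\end{lemma}

\begin{proof}
The point $b_k$ is chosen at the $(k+1)$st event from stage $t_0$ on and is never erased. By (I2) the map $r_k\mapsto b_k$ is an order embedding, and it is computed by running the construction, given the numbers $e,a,t_0$. Let $z\in H_e$ and take any $k$ such that $z$ is present at the $k$th event. After this event $z$ lies in a convex group with at least $k$ elements, and by Lemma~\ref{lem:structure}(b) these elements remain consecutive in $H_e$. So the block of $z$ has at least $k$ elements for all large $k$.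
\end{proof}

\begin{lemma}\label{lem:B}
Suppose that $a$ has finitely many events. Then $W=X'+R+Y'$ and $H_e=X_\infty+D_\infty+Y_\infty$, where $R$ is finite,
\[
|X_\infty|=|X'|,\qquad |Y_\infty|=|Y'|,\qquad |D_\infty|<|R|,
\]
every element of $X_\infty$ has finitely many elements of $H_e$ below it, and every element of $Y_\infty$ has finitely many elements of $H_e$ above it.
\end{lemma}

\begin{proof}
\emph{The set $R$ settles.} Case 1 applies finitely often: at all actions of $a$ after stage $a$ we have $c_a(t)>0$, and $(u,v)$ is infinite in $B_e$, so for large $t$ it has at least $2g_1+3$ elements in $B_{e,t}$. Hence from some stage on $k$ is constant and every action of $a$ is in Case 3. The cells are then fixed intervals of $B_e$, and a large cell stays large. At each of the infinitely many actions some cell is small, so the leftmost small cell is eventually constant. Its set of elements in $B_{e,t}$ grows with $t$ and has bounded size, so the set $R$ is eventually constant and equals the whole cell in $B_e$. Let $\rho=|R|$ and let $X'$, $Y'$ be the parts of $W$ below and above $R$. At least one of $X'$, $Y'$ is infinite.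

There is at least one restart, because the action that made $k\ge1$ was in Case 2. Let $t_1$ be the stage of the last restart; from $t_1$ on, every action of $a$ is in Case 3 with the final $R$. The numbers $m^-(t)$ and $m^+(t)$ are nondecreasing from $t_1$ on, with limits $|X'|$ and $|Y'|$. The counter $n^-$ starts at $0$, never exceeds $m^-(t)$, and is raised at every action at which it is smaller than $m^-(t)$. As there are infinitely many actions, $n^-\to|X'|$, and in the same way $n^+\to|Y'|$. From now on we consider only moments after the last restart.

\emph{Every insertion is strictly between $\min S$ and $\max S$, for the current $S$.} For insertions by $a$ this is the definition of the good border. Between two actions of $a$ the counters are constant, and all insertions are strictly between $s_a$ and $s_a'$ by Lemma~\ref{lem:structure}(c), where $\min S\le s_a<s_a'\le\max S$ at the moment of designation. An insertion between two elements of $D$ leaves $X$ and $Y$ unchanged and adds to $D$ two elements younger than all others, so it does not change $S$. Hence the inequalities persist until the next action of $a$.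

\emph{The decomposition.} By the previous paragraph insertions do not change $X$ and $Y$, and raising a counter enlarges them. So $X$ and $Y$ only grow, they are disjoint, and nothing is ever inserted below an element of $X$ or above an element of $Y$. Let $X_\infty$ and $Y_\infty$ be their unions over time. Each current $X$ is a finite initial segment of $H_e$ with $n^-$ elements, so $X_\infty$ is an initial segment of $H_e$ with $|X'|$ elements, each of which has finitely many elements below it. Each current $Y$ is a finite final segment of $H_e$ with $n^+$ elements, which gives the corresponding statements for $Y_\infty$. Let $D_\infty=H_e\setminus(X_\infty\cup Y_\infty)$. An element of $D_\infty$ is in $D$ whenever it is present, and any other element of $H_e$ is eventually outside $D$ for good.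

\emph{The middle part is small.} Suppose that $|D_\infty|\ge\rho$, and let $S_\infty$ be the set of the $\rho$ oldest elements of $D_\infty$. Only finitely many numbers are older than the youngest element of $S_\infty$, and each of them is either in $S_\infty$ or not in $D_\infty$. So from some moment on $S_\infty\subseteq D$ and all other elements of $D$ are younger than those of $S_\infty$; that is, $S=S_\infty$. From then on nothing is inserted below $\min S_\infty$ or above $\max S_\infty$. The set $X$ lies below $\min S_\infty$ and $Y$ lies above $\max S_\infty$, so $n^-$ and $n^+$ are both bounded. But one of their limits $|X'|$, $|Y'|$ is infinite.
\end{proof}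

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{Part (1)}
We first show that every infinite interval $I$ of $H_e$ contains an interval of type $\omega$ or $\omega^*$.

In the outcomes of Lemmas~\ref{lem:A} and~\ref{lem:B}, all but finitely many elements of $H_e$ belong to $P\cup P'$, where $P$ is the set of elements with finitely many elements of $H_e$ below and $P'$ is the set of those with finitely many above; in Lemma~\ref{lem:B} the exceptions lie in $D_\infty$. The set $P$ is an initial segment of $H_e$ that is finite or of type $\omega$, and $P'$ is a final segment that is finite or of type $\omega^*$. One of the intervals $I\cap P$ and $I\cap P'$ is infinite, and so has type $\omega$ or $\omega^*$.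

In the outcome of Lemma~\ref{lem:C} all blocks of $H_e$ are infinite. It suffices to find an infinite interval that lies in $I$ and in one block, since it has type $\omega$, $\omega^*$ or $\zeta$. If $I$ lies in one block, take $I$. Otherwise let $z<z'$ be elements of $I$ in different blocks $C,C'$; then $[z,z']\subseteq I$ is infinite. If $[z,z']$ meets a third block, this block lies between $C$ and $C'$ and is contained in $[z,z']$; take it. If not, one of $[z,z']\cap C$ and $[z,z']\cap C'$ is infinite; take that one.

Now let $I$ be an infinite interval of $\mathcal{L}$. If $I$ lies in one piece, the piece is some $H_e$, which we have just treated, or a pad, which is a block. Otherwise $I$ meets two consecutive pieces, one of which is a pad, and contains a nonempty final or initial segment of this pad. Such a segment contains an interval of type $\omega$ or $\omega^*$.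

\subsection*{Part (2)}
By Section~\ref{sec:shape} we may assume that the copy is an ordering $B_e$ with domain $\omega$. Let $h\colon\mathcal{L}\to B_e$ be an isomorphism. By Lemma~\ref{lem:locate} some $\gamma_i$ is true in the construction of $H_e$. Let $a$ be least with $\gamma_a=(\bar x,u,v,\bar y)$ true, and let $W=[u,v]$. By the same lemma, $h^{-1}$ restricts to an order embedding $W\to H_e$. If $a$ had finitely many events, then Lemma~\ref{lem:B} would give decompositions of $W$ and $H_e$ as in Lemma~\ref{lem:noroom}, with $|X'|$ and $|Y'|$ not both finite because $W$ is infinite and $R$ is finite, and no such embedding could exist. So $a$ has infinitely many events, and Lemma~\ref{lem:C} gives a computable embedding $\mathbb{Q}\to B_e$. This completes the proof of Theorem~\ref{thm:main}. \hfill$\square$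

\begin{remark}
No step of the construction aims at making $H_e$ contain a copy of $\mathbb{Q}$. But if $B_e$ is a copy of $\mathcal{L}$, then composing the embedding $r_k\mapsto b_k$, whose values lie in $W$, with $h^{-1}$ embeds $\mathbb{Q}$ into $H_e$. Such $e$ exist, because $\mathcal{L}$ is a computable copy of itself.
\end{remark}

\begin{thebibliography}{1}

\bibitem{selfemb}
\emph{On computable self-embeddings of computable linear orderings},
\texttt{http://kasterma.net/papers/etaself.pdf}.

\end{thebibliography}
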